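# A domain over $c_0(\Gamma)$ that is neither convex nor separated, with a pull-back that is both

## 1. Spread domains, boundary distance and admissible coverings

All spaces are locally convex Hausdorff spaces over $\mathbb C$. For such a space $H$, $\mathrm{cs}(H)$ is the set of continuous seminorms on $H$. For $\alpha\in\mathrm{cs}(H)$, $b\in H$ and $r>0$ we write $B_\alpha(b,r)=\{a\in H:\alpha(a-b)<r\}$. For instance, on $\ell^1$ both $\|u\|=\sum_j|u_j|$ and $\rho(u)=\sum_j2^{-j}|u_j|\le\|u\|$ belong to $\mathrm{cs}(\ell^1)$; the second one will matter.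

For a set $\Gamma$, $c_0(\Gamma)$ is the space of families $y=(y_\gamma)_{\gamma\in\Gamma}$ of complex numbers such that $\{\gamma:|y_\gamma|\ge\varepsilon\}$ is finite for every $\varepsilon>0$, with the sup norm. We then say that $y_\gamma\to0$ along $\Gamma$. Each $y\in c_0(\Gamma)$ has countable support, even if $\Gamma$ is uncountable.

**Definition 1 (spread domain).** A domain spread over $H$ is a pair $(D,q)$, where $D$ is a connected Hausdorff space and $q:D\to H$ is a local homeomorphism.

Example: $D=\mathbb C\setminus\{0\}$ with $q(z)=z^2$ is a domain spread over $\mathbb C$; each $w\ne0$ has two points above it.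

**Definition 2 (holomorphic function).** The local inverses of $q$ are the charts. A function $f:D\to\mathbb C$ is holomorphic if it is continuous and, in the charts, Gâteaux-holomorphic, that is, holomorphic on complex lines. The set of these functions is $H(D)$.

Example: on $c_0(\mathbb N)$ with $\mathbb N=\{1,2,\dots\}$, the function $y\mapsto\sum_n y_n^n$ is holomorphic. Near $y^0$, choose $n_0$ with $|y^0_n|<\frac14$ for $n\ge n_0$; if $\|y-y^0\|<\frac14$ then $|y_n|<\frac12$ for $n\ge n_0$, so the series converges uniformly there.

We use two textbook facts. First, on open subsets of normed spaces, a locally bounded Gâteaux-holomorphic function is holomorphic. Second, the identity theorem: a holomorphic function on a spread domain that vanishes on a nonempty open set vanishes identically.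

**Definition 3 (boundary distance).** For $\alpha\in\mathrm{cs}(H)$ and $x\in D$, let $d^\alpha_D(x)$ be the supremum of those $r>0$ for which $q$ maps an open neighborhood of $x$ homeomorphically onto $B_\alpha(q(x),r)$, and put $d^\alpha_D(x)=0$ if there is no such $r$. For $A\subset D$ put $d^\alpha_D(A)=\inf_{x\in A}d^\alpha_D(x)$.

Examples. For $D=\mathbb C\setminus\{0\}$, $q(z)=z^2$ we have $d^{|\cdot|}_D(z)=|z|^2$: on $B(z^2,|z|^2)$, which avoids $0$, there is a branch of the root, and a larger ball contains $0$, above which there is no point of $D$. For $D=\{a\in\mathbb C^2:|a_1|<1\}$ with $q=\mathrm{id}$, the seminorm $\alpha(a)=|a_1|$ gives $d^\alpha_D(a)=1-|a_1|$. The seminorm $\alpha(a)=|a_2|$ gives $d^\alpha_D(a)=0$, because its balls contain whole lines $\{a_2=\text{const}\}$.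

**Definition 4 (admissible covering).** An admissible covering $\mathcal B$ of $D$ is an open covering such that (i) for every $U\in\mathcal B$ there is $\alpha\in\mathrm{cs}(H)$ with $d^\alpha_D(U)>0$; (ii) for all $U,V\in\mathcal B$ there is $W\in\mathcal B$ with $U\cup V\subset W$.

By (ii) and induction, every compact subset of $D$ is contained in one member of $\mathcal B$.

**Definition 5 (the algebra, hulls, convexity, separation).** $A_{\mathcal B}=A_{\mathcal B}(D)$ is the algebra of those $f\in H(D)$ with $\|f\|_U=\sup_U|f|<\infty$ for every $U\in\mathcal B$. For $U\in\mathcal B$,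
$$\hat U_{\mathcal B}=\{x\in D:|f(x)|\le\|f\|_U\text{ for all }f\in A_{\mathcal B}\}.$$
$D$ is $A_{\mathcal B}$-convex if for every $U\in\mathcal B$ there are $\alpha\in\mathrm{cs}(H)$ and $s>0$ with $d^\alpha_D(\hat U_{\mathcal B})>s$. $D$ is $A_{\mathcal B}$-separated if for all $x\ne y$ in $D$ with $q(x)=q(y)$ there is $f\in A_{\mathcal B}$ with $f(x)\ne f(y)$.

Example with both properties: $D=\mathbb C\setminus\{0\}$, $q(z)=z^2$, with the covering by $U_n=\{\frac1n<|z|<n\}$, $n\ge2$. It is admissible, since $d(U_n)=n^{-2}$ and the $U_n$ increase. Since the closure of each $U_n$ is compact in $D$, $A_{\mathcal B}=H(D)$. The functions $z$ and $1/z$ show $\hat U_n\subset\{\frac1n\le|z|\le n\}$, so $d(\hat U_n)\ge n^{-2}$ and $D$ is convex. The function $z$ separates $z$ from $-z$.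

Example without convexity: $D=\mathbb C^2\setminus\{0\}$, $q=\mathrm{id}$, with any admissible $\mathcal B$. The unit sphere is compact, so it lies in some $U\in\mathcal B$. Every $f\in H(D)$ extends to $\mathbb C^2$ (Hartogs), so by the maximum principle $\hat U_{\mathcal B}$ contains all $a$ with $0<|a|\le1$. Moreover $d^\alpha_D(a)\le\alpha(a)$ for every seminorm $\alpha$, since a ball $B_\alpha(a,r)$ with $r>\alpha(a)$ contains $0$. Letting $a\to0$ we get $d^\alpha_D(\hat U_{\mathcal B})=0$ for every $\alpha$. Note the shape of this argument: a compact set, forced control of functions near a missing point, and a bound valid for all $\alpha$.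

## 2. Pull-backs and the descent conjecture

**Definition 6 (pull-back).** Let $\varphi:E\to F$ be a linear, continuous, open surjection and $(\Omega,p)$ a domain spread over $F$. Its pull-back is
$$\Omega^*=\{(x,a)\in\Omega\times E:p(x)=\varphi(a)\},\qquad p^*(x,a)=a,$$
with the topology induced from $\Omega\times E$.

Example: for $\varphi:\mathbb C^2\to\mathbb C$, $\varphi(a_1,a_2)=a_1$, and $\Omega=\mathbb C\setminus\{0\}$, $p(z)=z^2$, the map $(z,a)\mapsto(z,a_2)$ identifies $\Omega^*=\{(z,a):z^2=a_1\}$ with $(\mathbb C\setminus\{0\})\times\mathbb C$, spread over $\mathbb C^2$ by $(z,a_2)\mapsto(z^2,a_2)$.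

**Definition 7 (quotient seminorm).** For $\alpha\in\mathrm{cs}(E)$ put $\hat\alpha(v)=\inf\{\alpha(a):\varphi(a)=v\}$, $v\in F$.

Since $\hat\alpha(v)<r$ if and only if some $a$ with $\varphi(a)=v$ has $\alpha(a)<r$, we have $\varphi(B_\alpha(a,r))=B_{\hat\alpha}(\varphi(a),r)$. As $\varphi$ is open, these sets are open, so $\hat\alpha\in\mathrm{cs}(F)$. If $\beta\in\mathrm{cs}(F)$, then $\widehat{\beta\circ\varphi}=\beta$.

Example: for $\varphi=\lambda:\ell^1\to\mathbb C$, $\lambda(u)=\sum_ju_j$, the quotient of $\|\cdot\|$ is $|\cdot|$, because $|\lambda(u)|\le\|u\|$ with equality at $u=ve_1$. The quotient of $\rho$ is $0$, because $\lambda(ve_n)=v$ and $\rho(ve_n)=2^{-n}|v|$. So a number $v$ can be lifted at a cost in $\rho$ as small as we please. This is one of the two mechanisms behind the example below.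

**Lemma 1.** $(\Omega^*,p^*)$ is a domain spread over $E$, and for $(x,a)\in\Omega^*$ and $\alpha\in\mathrm{cs}(E)$
$$d^\alpha_{\Omega^*}(x,a)=d^{\hat\alpha}_\Omega(x).\tag{1}$$

*Proof.*

**Step 1: $p^*$ is a local homeomorphism.** Let $W\subset\Omega$ be open such that $p|_W$ is a homeomorphism onto an open set $p(W)$. Then $(W\times E)\cap\Omega^*$ is open and $p^*$ maps it homeomorphically onto $\varphi^{-1}(p(W))$, with inverse $b\mapsto((p|_W)^{-1}(\varphi(b)),b)$. The space $\Omega^*$ is Hausdorff, being a subspace of $\Omega\times E$.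

**Step 2: $\Omega^*$ is connected.** The projection $\Omega^*\to\Omega$ is surjective because $\varphi$ is. It is open: for $W$ as in Step 1 and $V\subset E$ open, the image of $(W\times V)\cap\Omega^*$ is $W\cap p^{-1}(\varphi(V))$, which is open. Its fibers are translates of $\ker\varphi$, hence connected. If $\Omega^*$ were the disjoint union of two nonempty open sets, each fiber would lie in one of them, and their images would be disjoint nonempty open sets covering the connected space $\Omega$, which is impossible.

**Step 3: the inequality $\ge$ in (1).** Let an open $W\ni x$ be mapped by $p$ homeomorphically onto $B_{\hat\alpha}(p(x),r)$. The set $\{(x',b)\in\Omega^*:x'\in W,\ b\in B_\alpha(a,r)\}$ is an open neighborhood of $(x,a)$. It is mapped homeomorphically onto $B_\alpha(a,r)$, with inverse $b\mapsto((p|_W)^{-1}(\varphi(b)),b)$; this makes sense because $\varphi(B_\alpha(a,r))=B_{\hat\alpha}(p(x),r)$.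

**Step 4: the inequality $\le$ in (1).** Let an open neighborhood of $(x,a)$ be mapped homeomorphically onto $B_\alpha(a,r)$, and let $\tau:B_\alpha(a,r)\to\Omega$ be the inverse followed by the projection to $\Omega$. Then $p\circ\tau=\varphi$ and $\tau(a)=x$. If $b,b'$ in the ball satisfy $\varphi(b)=\varphi(b')$, then the segment $[b,b']$ lies in the ball, $\varphi$ is constant on it, and $\tau$ maps it continuously into a fiber of $p$, which is discrete. So $\tau(b)=\tau(b')$. Hence $\tau=\hat\tau\circ\varphi$ with a map $\hat\tau:B_{\hat\alpha}(p(x),r)\to\Omega$. It is continuous, because $\hat\tau^{-1}(V)=\varphi(\tau^{-1}(V))$ and $\varphi$ is open. It satisfies $p\circ\hat\tau=\mathrm{id}$ and $\hat\tau(p(x))=x$.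

The image of $\hat\tau$ is open. Indeed, given $z=\hat\tau(v)$, let $N\ni z$ be open with $p|_N$ a homeomorphism onto an open set. On the open set $V'=\hat\tau^{-1}(N)\ni v$ we have $\hat\tau=(p|_N)^{-1}$, so $\hat\tau(V')=(p|_N)^{-1}(V')$ is an open neighborhood of $z$ in the image. So the image of $\hat\tau$ is an open neighborhood of $x$ that $p$ maps homeomorphically onto $B_{\hat\alpha}(p(x),r)$, and $d_\Omega^{\hat\alpha}(x)\ge r$. $\square$

So the pull-back has the same boundary distances. But it has more holomorphic functions: those of the form $(x,a)\mapsto f(x)$ and many others. The question is whether the extra functions can create convexity or separation. The following conjecture comes from the paper "The Levi problem for domains spread over locally convex spaces with a finite dimensional Schauder decomposition" (doi:10.5802/aif.638).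

**Conjecture.** If $\Omega^*$ is $A_{\mathcal B}$-convex (resp. $A_{\mathcal B}$-separated) for an admissible covering $\mathcal B$ of $\Omega^*$, then $\Omega$ is $A_{\mathcal B}$-convex (resp. $A_{\mathcal B}$-separated) for a suitable admissible covering $\mathcal B$ of $\Omega$, a priori different from the first.

Both parts are false, already for Banach spaces, and one domain refutes both. Here is what we prove.

**Theorem A.** Let $\Gamma$ be uncountable and $F=c_0(\Gamma)\times\mathbb C$ $(\cong c_0(\Gamma))$. There are a Banach space $E$, a linear continuous open surjection $\varphi:E\to F$ and a domain $(\Omega,p)$ spread over $F$ such that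

1. for one admissible covering $\mathcal B^*$ of $\Omega^*$, $\Omega^*$ is both $A_{\mathcal B^*}$-convex and $A_{\mathcal B^*}$-separated;
2. for every admissible covering $\mathcal B$ of $\Omega$, $\Omega$ is neither $A_{\mathcal B}$-convex nor $A_{\mathcal B}$-separated.

**Theorem B.** Let $F$ be a locally convex space having a complemented subspace isomorphic to $c_0(\Gamma)$ with $\Gamma$ uncountable. Then there is a domain $\Omega_1$ over $F$ which is neither $A_{\mathcal B}$-convex nor $A_{\mathcal B}$-separated for any admissible $\mathcal B$, while for some linear continuous open surjection $\varphi_1:E_1\to F$ the pull-back is $A_{\mathcal B}$-convex and $A_{\mathcal B}$-separated for one admissible $\mathcal B$. If $F$ is a Banach space, the latter holds, with the same $\Omega_1$, for every continuous linear surjection $\psi:\ell^1(I)\to F$, $I$ any set.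

**Theorem C.** If $\varphi$ has a continuous linear right inverse, the conjecture holds for $\varphi$ and all $\Omega$.

## 3. Surjections with a linear right inverse

The first thing to try is to prove the conjecture by restricting functions on $\Omega^*$ to a copy of $\Omega$ inside $\Omega^*$. This proves Theorem C.

*Proof of Theorem C.* Let $R:F\to E$ be linear and continuous with $\varphi R=\mathrm{id}$, and let $\mathcal B$ be an admissible covering of $\Omega^*$. Put $s:\Omega\to\Omega^*$, $s(x)=(x,Rp(x))$. This point lies in $\Omega^*$ because $\varphi(Rp(x))=p(x)$. In charts $s$ is the continuous linear map $R$, so composition with $s$ preserves holomorphy.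

**Step 1: transport the covering.** Let $\mathcal B'$ consist of the nonempty sets among $s^{-1}(U)$, $U\in\mathcal B$. It is an open covering of $\Omega$, and (ii) holds because $s^{-1}(U)\cup s^{-1}(V)\subset s^{-1}(W)$ if $U\cup V\subset W$. By (1), $d^{\hat\alpha}_\Omega(x)=d^\alpha_{\Omega^*}(s(x))$, so $d^{\hat\alpha}_\Omega(s^{-1}(U))\ge d^\alpha_{\Omega^*}(U)$, which is positive for a suitable $\alpha$. So $\mathcal B'$ is admissible. If $f\in A_{\mathcal B}(\Omega^*)$, then $f\circ s\in A_{\mathcal B'}(\Omega)$.

**Step 2: convexity.** Let $x$ lie in the $A_{\mathcal B'}$-hull of $s^{-1}(U)$. For $f\in A_{\mathcal B}(\Omega^*)$ we have $|f(s(x))|\le\|f\circ s\|_{s^{-1}(U)}\le\|f\|_U$, so $s(x)\in\hat U_{\mathcal B}$. By (1), $d^{\hat\alpha}_\Omega$ of the hull of $s^{-1}(U)$ is at least $d^\alpha_{\Omega^*}(\hat U_{\mathcal B})$, which is $>s_0$ for suitable $\alpha$ and $s_0>0$ if $\Omega^*$ is $A_{\mathcal B}$-convex.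

**Step 3: separation.** If $x\ne x'$ and $p(x)=p(x')$, then $s(x)\ne s(x')$ lie over the same point $Rp(x)$ of $E$. If $\Omega^*$ is $A_{\mathcal B}$-separated, some $f\in A_{\mathcal B}(\Omega^*)$ has $f(s(x))\ne f(s(x'))$, and $f\circ s\in A_{\mathcal B'}(\Omega)$. $\square$

This settles the easy cases. If $F$ has a finite basis $v_1,\dots,v_n$, choose $a_i$ with $\varphi(a_i)=v_i$ and put $R(\sum c_iv_i)=\sum c_ia_i$. If $E$ is a Hilbert space and $F$ is a Banach space, invert $\varphi$ on $(\ker\varphi)^\perp$ by the open mapping theorem. If $F=\ell^1(I)$ and $E$ is a Banach space, choose bounded lifts $a_i$ of the unit vectors $e_i$ and put $R(\sum t_ie_i)=\sum t_ia_i$.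

The argument stops exactly where a right inverse is missing: if $s$ is built from a map $R$ that is merely continuous, $f\circ s$ need not be holomorphic. Allowing holomorphic right inverses gains nothing for Banach spaces: if $R:F\to E$ is holomorphic with $\varphi\circ R=\mathrm{id}$, differentiating $\varphi(R(zv))=zv$ at $z=0$ gives $\varphi(dR(0)v)=v$, and $dR(0)$ is a continuous linear right inverse. So a counterexample needs a surjection whose lifts cannot be chosen linearly.

## 4. A square root over one, finitely many and countably many coordinates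

We look for a domain with two sheets on which no holomorphic function tells the sheets apart, although on the pull-back some function does.

**One coordinate.** In $\mathbb C^2$ with coordinates $(y,\eta)$ consider
$$\{(y,\eta,\zeta):\zeta^2=1-\eta y\ne0\},$$
spread over $\{\eta y\ne1\}$ with two sheets. Over $\eta=0$ there are two disjoint pieces, $\zeta=1$ and $\zeta=-1$. Delete the second, $S_-=\{\eta=0,\zeta=-1\}$. On what is left, $\zeta$ separates the sheets. Moreover $(\zeta-1)/\eta$ is holomorphic: since $\zeta^2-1=-\eta y$, it equals $-y/(\zeta+1)$ near $\{\eta=0,\zeta=1\}$. It tends to $\infty$ at each point of $S_-$. So the deleted set is seen by the function $(\zeta-1)/\eta$, which is built from a function that distinguishes the sheets. If, on some analogous domain, every holomorphic function had the same value on both sheets, then values near the deleted $S_-$ would be values near $S_+$ (the piece where the root is $+1$), and nothing could see the hole. Separation would fail, and convexity with it.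

**Several coordinates.** Now replace $\zeta$ by a family of roots $\zeta_\gamma^2=1-\eta y_\gamma$, $\gamma\in\Gamma$, where only the parity of the number of sign changes matters. A function that detects the sheet should change sign whenever one $\zeta_\gamma$ does. For finite $\Gamma$, the product $\prod\zeta_\gamma$ does this. For $\Gamma=\mathbb N$ and $y\in c_0(\mathbb N)$, the product may diverge, and we insert the Weierstrass factors
$$W_n(w)=(1-w)\exp\Big(\sum_{k=1}^n\frac{w^k}k\Big)=\exp\Big(-\sum_{k>n}\frac{w^k}k\Big)\ \text{ for }|w|\le\tfrac12,\qquad\Big|\sum_{k>n}\frac{w^k}k\Big|\le2|w|^{n+1}.$$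
Then $\prod_n\zeta_n\exp\big(\frac12\sum_{k\le n}(\eta y_n)^k/k\big)$, with $\zeta_n$ the principal root for large $n$, converges, since $\sum_n|\eta y_n|^{n+1}<\infty$. It changes sign with each $\zeta_n$, and its square is $\prod_nW_n(\eta y_n)$. So countably many coordinates do not produce a blind domain.

**Uncountably many coordinates.** If $\Gamma$ is uncountable, any assignment $\gamma\mapsto n(\gamma)$ of degrees takes some value $n$ infinitely often, say at distinct $\gamma_1,\gamma_2,\dots$. Put $y_{\gamma_j}=\frac1{2\log(j+2)}<\frac12$ and $y_\gamma=0$ otherwise. Then $y\in c_0(\Gamma)$, but $\sum_jy_{\gamma_j}^{n+1}=\infty$ and $0<W_n(y_{\gamma_j})\le\exp(-y_{\gamma_j}^{n+1}/(n+1))$, so $\prod_jW_n(y_{\gamma_j})=0$ although no factor vanishes. No fixed choice of degrees works on $c_0(\Gamma)$. Section 7 shows that nothing else works either: a holomorphic function on a domain over $c_0(\Gamma)\times\mathbb C$ depends on countably many $y_\gamma$ only, so it cannot change sign with every $\zeta_\gamma$.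

Yet each single $y\in c_0(\Gamma)$ has countable support, so for each $y$ there is a good choice of degrees. The way past the obstacle is to make the degree a part of the point. A coordinate $y_\gamma$ is lifted to $x_\gamma\in\ell^1$ with $\lambda(x_\gamma)=y_\gamma$, and the lift $y_\gamma e_n$ is to mean "use degree $n$ at $\gamma$". The exponent $\sum_{k\le n}y_\gamma^k/k$ then has to be the value at $y_\gamma e_n$ of one entire function $h$ on $\ell^1$. Such an $h$ exists and is the key to everything.

## 5. An entire function on $\ell^1$ and the spaces $X$ and $E$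

We first isolate two tools.

**Lemma 2.** Let $V$ be an open subset of a normed space and $(L_\gamma)$ a family of holomorphic functions on $V$ such that $\sum_\gamma|L_\gamma|$ is locally bounded, and such that on each complex line only countably many $L_\gamma$ are not identically zero. Then $\sum_\gamma L_\gamma$ is holomorphic on $V$.

*Proof.* The sum is locally bounded, so we only check complex lines. On a line the sum is countable, the partial sums are locally uniformly bounded holomorphic functions of one variable and converge pointwise, so the limit is holomorphic by Vitali's theorem. $\square$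

**Lemma 3.** Let $Y$ be a normed space, $V\subset Y\times\mathbb C$ open, and $u$ holomorphic on $V$ with $u(x,0)=0$ whenever $(x,0)\in V$. Then there is exactly one holomorphic $w$ on $V$ with $u(x,\eta)=\eta\,w(x,\eta)$.

*Proof.* Where $\eta\ne0$, $w=u/\eta$. Since $\{\eta\ne0\}$ is dense in $V$, there is at most one continuous $w$. Let $(x^0,0)\in V$ and choose $\delta>0$ such that $V$ contains the points with $\|x-x^0\|<2\delta$, $|\eta|<2\delta$ and $|u|\le C$ there. For $\|x-x^0\|<\delta$ and $|\eta|<\frac\delta2$ put
$$w(x,\eta)=\frac1{2\pi i}\int_{|\xi|=\delta}\frac{u(x,\xi)}{\xi(\xi-\eta)}\,d\xi .$$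
The function $\xi\mapsto u(x,\xi)/\xi$ extends holomorphically to $0$, so Cauchy's formula gives $w=u/\eta$ for $\eta\ne0$. We have $|w|\le 2C/\delta$. Along a complex line the integrand is holomorphic in the line parameter and continuous in this parameter and $\xi$, so $w$ is holomorphic on lines. Being bounded, $w$ is holomorphic near $(x^0,0)$. $\square$

**The function $h$.** On $\ell^1=\ell^1(\{1,2,\dots\})$ put
$$\rho(u)=\sum_j2^{-j}|u_j|\le\|u\|,\quad\lambda(u)=\sum_ju_j,\quad\lambda_m(u)=\sum_{j\ge m}u_j,$$
$$h(u)=\sum_{m\ge1}\frac1m\lambda_m(u)^m,\qquad\kappa(u)=(1-\lambda(u))e^{h(u)} .$$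
For example, $\lambda_m(ye_n)=y$ for $m\le n$ and $\lambda_m(ye_n)=0$ for $m>n$. So $h(ye_n)=\sum_{m\le n}y^m/m$, $\kappa(ye_n)=W_n(y)$, and $\rho(ye_n)=2^{-n}|y|$, as wanted.

**Lemma 4.** $h$ and $\kappa$ are entire on $\ell^1$, $h(0)=0$, and $\kappa(u)=0$ if and only if $\lambda(u)=1$. If $\|u\|\le\frac14$ and $L(u)=h(u)+\operatorname{Log}(1-\lambda(u))$ with the principal branch, then
$$\kappa(u)=e^{L(u)},\qquad|L(u)|\le2\rho(u).\tag{2}$$

*Proof.* Given $u^0$, choose $m_0$ with $\sum_{j\ge m_0}|u^0_j|<\frac14$. If $\|u-u^0\|<\frac14$ and $m\ge m_0$, then $|\lambda_m(u)|<\frac12$, so the series for $h$ converges uniformly near $u^0$ and $h$ is entire. The statements on $h(0)$ and the zeros of $\kappa$ are clear.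

Let $\|u\|\le\frac14$. Then $|\lambda(u)|\le\frac14$, $|\lambda_m(u)|\le\frac14$, and $\kappa=e^L$ by definition. Since $\operatorname{Log}(1-\lambda)=-\sum_m\lambda^m/m$,
$$L(u)=\sum_{m\ge1}\frac1m\big(\lambda_m(u)^m-\lambda(u)^m\big).$$
Factoring the difference of $m$-th powers gives $|\lambda_m^m-\lambda^m|\le m4^{-(m-1)}|\lambda-\lambda_m|$. For $j\le m-1$ we have $|u_j|=2^j\cdot2^{-j}|u_j|\le2^{m-1}2^{-j}|u_j|$, so $|\lambda-\lambda_m|\le\sum_{j<m}|u_j|\le2^{m-1}\rho(u)$. Hence $|L(u)|\le\sum_{m\ge1}4^{-(m-1)}2^{m-1}\rho(u)=\sum_{m\ge1}2^{-(m-1)}\rho(u)=2\rho(u)$. $\square$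

**The space $X$.** From now on $\Gamma$ is uncountable. Estimate (2) tells us what to require: products of $\kappa(x_\gamma)$ converge if $\sum_\gamma\rho(x_\gamma)<\infty$. Let $X$ be the space of families $x=(x_\gamma)_{\gamma\in\Gamma}$, $x_\gamma\in\ell^1$, with $(\|x_\gamma\|)_\gamma\in c_0(\Gamma)$ and $\sum_\gamma\rho(x_\gamma)<\infty$, with the norm
$$\|x\|_X=\sup_\gamma\|x_\gamma\|+\sum_\gamma\rho(x_\gamma).$$
For example, if $y\in c_0(\Gamma)$ is supported on distinct $\gamma_1,\gamma_2,\dots$, then $x_{\gamma_i}=y_{\gamma_i}e_i$ (other entries $0$) defines an element of $X$, whereas $x_{\gamma_i}=y_{\gamma_i}e_1$ does so only if $\sum_i|y_{\gamma_i}|<\infty$.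

**Lemma 5.** $X$ is a Banach space, each $x\in X$ has $x_\gamma=0$ off a countable set, and $\varphi_0:X\to c_0(\Gamma)$, $\varphi_0(x)=(\lambda(x_\gamma))_\gamma$, is linear with $\|\varphi_0\|\le1$ and maps the open ball $B(0,r)$ onto the open ball $B(0,r)$ for every $r>0$.

*Proof.* A Cauchy sequence $(x^n)$ in $X$ converges in the Banach space $c_0(\Gamma;\ell^1)$ to some $x$. Given $\varepsilon>0$, let $\|x^n-x^k\|_X\le\varepsilon$ for $n,k\ge N$. For finite $J\subset\Gamma$ and $n\ge N$, letting $k\to\infty$ in $\sum_{\gamma\in J}\rho(x^n_\gamma-x^k_\gamma)\le\varepsilon$ gives $\sum_{\gamma\in J}\rho(x^n_\gamma-x_\gamma)\le\varepsilon$, hence $\sum_{\gamma\in\Gamma}\rho(x^n_\gamma-x_\gamma)\le\varepsilon$. So $x\in X$ and $x^n\to x$ in $X$. The supports are countable because $(\|x_\gamma\|)\in c_0(\Gamma)$.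

Since $|\lambda(x_\gamma)|\le\|x_\gamma\|$, $\varphi_0$ maps into $c_0(\Gamma)$ with $\|\varphi_0\|\le1$. Let $\|y\|_\infty<r$. Enumerate $\operatorname{supp}y=\{\gamma_1,\gamma_2,\dots\}$, choose $n_i$ with $\sum_i2^{-n_i}\|y\|_\infty<r-\|y\|_\infty$, and put $x_{\gamma_i}=y_{\gamma_i}e_{n_i}$, $x_\gamma=0$ otherwise. Then $\varphi_0(x)=y$ and $\|x\|_X\le\|y\|_\infty+\sum_i2^{-n_i}\|y\|_\infty<r$. $\square$

**The map $\varphi$.** Put $E=X\times\mathbb C$, $F=c_0(\Gamma)\times\mathbb C$, both with max-norms, and $\varphi=\varphi_0\times\mathrm{id}$. By Lemma 5,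
$$\varphi(B_E(a,r))=B_F(\varphi(a),r),\tag{3}$$
so $\varphi$ is a linear continuous open surjection of Banach spaces, and the quotient seminorm of $\|\cdot\|_E$ is $\|\cdot\|_F$. We write $a=(x,\eta)\in E$ and $b=(y,\eta)\in F$.

**Lemma 6.** $\Phi(x)=\prod_\gamma\kappa(x_\gamma)$ is an entire function on $X$ with $\Phi(0)=1$. There is a holomorphic $Q$ on $E$ such that, with $Q_t(x,\eta)=t\,Q(x,t\eta)$ for $t\in[0,1]$,
$$\Phi(t\eta x)-1=\eta\,Q_t(x,\eta),\tag{4}$$
and $\sup_{t\in[0,1]}|Q_t|$ is locally bounded on $E$.

*Proof.*

**Step 1: $\Phi$ is entire.** Fix $x^0$ and let $J=\{\gamma:\|x^0_\gamma\|\ge\frac18\}$, a finite set. If $\|x-x^0\|_X<\frac18$ and $\gamma\notin J$, then $\|x_\gamma\|<\frac14$, so by (2)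
$$\Phi(x)=\prod_{\gamma\in J}\kappa(x_\gamma)\cdot\exp\sum_{\gamma\notin J}L(x_\gamma),\qquad\sum_{\gamma\notin J}|L(x_\gamma)|\le2\sum_\gamma\rho(x_\gamma)\le2\|x\|_X .$$
On a complex line $x+zx'$ only the countably many $\gamma$ in the supports of $x,x'$ contribute, since $L(0)=0$. By Lemma 2 the sum is holomorphic near $x^0$, hence so is $\Phi$. Since $\kappa(0)=1$, $\Phi(0)=1$.

**Step 2: division by $\eta$.** The function $(x,\eta)\mapsto\Phi(\eta x)-1$ is continuous on $E$. It is holomorphic on complex lines, because along a line $\eta x$ is a polynomial in the line parameter with values in a finite dimensional subspace of $X$. It vanishes for $\eta=0$. Lemma 3 gives a holomorphic $Q$ with $\Phi(\eta x)-1=\eta\,Q(x,\eta)$. Replacing $\eta$ by $t\eta$ gives (4).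

**Step 3: local boundedness.** Let $(x^0,\eta^0)\in E$. The set $\{(x^0,t\eta^0):t\in[0,1]\}$ is compact, so $|Q|\le C$ on its $\delta$-neighborhood for some $\delta>0$ and $C$. If $\|(x,\eta)-(x^0,\eta^0)\|_E<\delta$, then $\|(x,t\eta)-(x^0,t\eta^0)\|_E<\delta$, so $|Q_t(x,\eta)|\le C$ for all $t\in[0,1]$. $\square$

## 6. A double covering with one half of its central fiber removed

**The base.** Let
$$\Delta=\{(y,\eta)\in F:\eta y_\gamma\ne1\text{ for all }\gamma\},\qquad\theta(y,\eta)=\inf_\gamma|1-\eta y_\gamma| .$$
Since $\eta y_\gamma\to0$ along $\Gamma$, $\theta>0$ on $\Delta$. If $\|(y',\eta')-(y,\eta)\|_F<r$, then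
$$|\eta'y'_\gamma-\eta y_\gamma|\le|\eta'||y'_\gamma-y_\gamma|+|\eta'-\eta||y_\gamma|\le r(|\eta|+r)+r\|y\| .$$
Hence $\theta$ is continuous, and
$$r(\|y\|+|\eta|+r)<\theta(y,\eta)\ \Longrightarrow\ B_F((y,\eta),r)\subset\Delta.\tag{5}$$
So $\Delta$ is open. Put $S=\{\eta=0\}\subset\Delta$.

**Classes of roots.** For $b=(y,\eta)\in\Delta$ let $R_b$ be the set of families $\zeta=(\zeta_\gamma)$ with $\zeta_\gamma^2=1-\eta y_\gamma$ and $(\zeta_\gamma-1)_\gamma\in c_0(\Gamma)$. It is nonempty: take principal roots where $|\eta y_\gamma|<1$ and any root at the finitely many other $\gamma$. Two elements of $R_b$ differ by signs, on a finite set because both tend to $1$ along $\Gamma$. Call them equivalent if the number of differing signs is even. There are exactly two classes. For example, over $b=(0,\eta)$ the elements of $R_b$ are the families of signs with finitely many $-1$, and the classes are "even number of $-1$" and "odd number of $-1$". Put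
$$\tilde\Delta=\{(b,[\zeta]):b\in\Delta,\ \zeta\in R_b\},\qquad\pi(b,[\zeta])=b,$$
and let $\sigma$ exchange the two classes over each $b$.

**Step 1: continuous root families over convex sets.** Let $B\subset\Delta$ be convex and open, $b_0\in B$, $\zeta^0\in R_{b_0}$. As $B$ is simply connected and $1-\eta y_\gamma$ has no zero on $B$, there is a continuous, hence holomorphic, root $\zeta_\gamma$ of $1-\eta y_\gamma$ on $B$ with $\zeta_\gamma(b_0)=\zeta^0_\gamma$. We claim $\zeta(b)\in R_b$ for all $b\in B$. On the segment $b_t=(y^t,\eta^t)$ from $b_0$ to $b$, both $|y^t_\gamma|$ and $|\eta^t|$ are at most the maximum of their values at the ends, so $\sup_t|\eta^ty^t_\gamma|\to0$ along $\Gamma$. So for all but finitely many $\gamma$ we have $|\eta^ty^t_\gamma|<1$ for all $t$, and also $\operatorname{Re}\zeta^0_\gamma>0$. For these $\gamma$, $\operatorname{Re}\zeta_\gamma(b_t)$ never vanishes, since a number with zero real part has square $\le0$, while $1-\eta^ty^t_\gamma$ has positive real part. So $\operatorname{Re}\zeta_\gamma(b)>0$, $\zeta_\gamma(b)$ is the principal root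 of $1-\eta y_\gamma$, and $\zeta_\gamma(b)\to1$ along $\Gamma$. We call $\{(b,[\zeta(b)]):b\in B\}$ a sheet over $B$.

**Step 2: the topology of $\tilde\Delta$.** Given root families over convex open $B,B'$ as in Step 1, the ratio of their $\gamma$-entries is continuous with values $\pm1$ on the convex set $B\cap B'$, hence constant. So the classes agree everywhere or nowhere on $B\cap B'$, and two sheets intersect in a sheet over $B\cap B'$ or not at all. Therefore the sheets are a basis of a topology. Over each convex open $B\subset\Delta$ there are exactly two sheets, and they are disjoint. Each sheet is mapped by $\pi$ bijectively onto $B$, and its basic open subsets, the sheets over convex open $B''\subset B$, correspond to the convex open subsets of $B$; so $\pi$ is a homeomorphism from the sheet onto $B$. So $\pi$ is a two-sheeted covering. $\tilde\Delta$ is Hausdorff: points over different $b$ are separated by sheets over disjoint balls, and the two points over the same $b$ by the two sheets over a ball. The map $\sigma$ exchanges sheets, so it is a homeomorphism.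

**Step 3: lifts of paths.** Let $c$ be a path in $\Delta$ and let $\zeta_\gamma(t)$ be continuous roots of $1-\eta y_\gamma$ along $c$ with $\zeta(t)\in R_{c(t)}$ for all $t$. Then $t\mapsto(c(t),[\zeta(t)])$ is a continuous lift of $c$. Indeed, near $t_0$ the path stays in a ball $B\subset\Delta$. Compare with the root family over $B$ that equals $\zeta(t_0)$ at $c(t_0)$: the ratios are continuous, $\pm1$, and equal to $1$ at $t_0$, so they are $1$ near $t_0$ on one common interval, and the path stays in one sheet. Lifts with a given value at one parameter are unique, as for any covering with connected parameter interval.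

**Step 4: monodromy.** Let $(y,\eta)\in\Delta$, $\eta\ne0$, and $\gamma\in\Gamma$. Let $y_\gamma$ run around $1/\eta$,
$$y_\gamma(t)=\tfrac1\eta+\big(y_\gamma-\tfrac1\eta\big)e^{2\pi it},\qquad t\in[0,1],$$
all other coordinates being fixed. Then $1-\eta y_\gamma(t)=(1-\eta y_\gamma)e^{2\pi it}\ne0$, so the loop lies in $\Delta$. Continuous roots are $\zeta_\gamma e^{\pi it}$ at $\gamma$ and constant elsewhere. At $t=1$ exactly one sign has changed. So by Step 3 the lift of this loop starting at $\omega$ ends at $\sigma\omega$.

**Step 5: the two halves of $\pi^{-1}(S)$.** Over $S$ we have $\zeta_\gamma=\pm1$ for all $\gamma$. Let $S_+$ (resp. $S_-$) be the set of points of $\pi^{-1}(S)$ with an even (resp. odd) number of $\zeta_\gamma=-1$. On a sheet over $B$, each $\zeta_\gamma$ is continuous with values $\pm1$ on the convex set $B\cap S$, hence constant there. So $S_+$ and $S_-$ are relatively open in the closed set $\pi^{-1}(S)$, and $S_-$ is closed in $\tilde\Delta$. Define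
$$\Omega=\tilde\Delta\setminus S_-,\qquad p=\pi|_\Omega .$$

**Step 6: $\Omega$ is connected.** First, $\Delta\setminus S$ is path connected. Given $(y,\eta)$ in it, the set $\{0\}\cup\{1/y_\gamma:y_\gamma\ne0\}$ is closed and discrete in $\mathbb C$, because $|1/y_\gamma|\le R$ holds for finitely many $\gamma$ only. So with $y$ fixed we can move $\eta$, outside this set, to some $\eta_1\ne0$ with $|\eta_1|\|y\|<1$. Then shrink $y$ linearly to $0$, and finally move $\eta_1$ to $1$ in $\mathbb C\setminus\{0\}$. Now $\tilde\Delta\setminus\pi^{-1}(S)$ is path connected: lifting such a path joins any of its points to a point over $(0,1)$, and the two points over $(0,1)$ are joined by the lift of a monodromy loop, on which $\eta=1$. Finally, $\tilde\Delta\setminus\pi^{-1}(S)\subset\Omega$ is dense in $\Omega$, since a sheet over a ball centered at a point of $S$ contains points with $\eta\ne0$. A set that contains a connected dense subset is connected.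

So $(\Omega,p)$ is a domain spread over $F$.

## 7. Functions on $\Omega$ see only countably many coordinates

**Lemma 7.** For each $g\in H(\Omega)$ there is a countable $\Gamma_0\subset\Gamma$ with $\partial g/\partial y_\gamma\equiv0$ on $\Omega$ for all $\gamma\notin\Gamma_0$.

*Proof.* Here $\partial g/\partial y_\gamma$ is the derivative in the direction $(e_\gamma,0)$ in the charts. By Cauchy's formula for this derivative it is locally bounded and holomorphic on lines, so it is holomorphic on $\Omega$.

**Step 1: a bound for all Taylor coefficients at once.** Choose a neighborhood of some point of $\Omega$ that is mapped homeomorphically onto a ball of radius $r$ in $F$ and on which $|g|\le C$. Let $G(v,\xi)$, $\|v\|_\infty<r$, $|\xi|<r$, be $g$ in the coordinate centered at this point. For finite $J\subset\Gamma$, the restriction of $G$ to $v\in\operatorname{span}\{e_\gamma:\gamma\in J\}$ is holomorphic on a polydisc of radius $r$ and bounded by $C$. Integrating $|G|^2$ over the torus of radius $r'<r$, Parseval gives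
$$\sum_{\beta\in\mathbb N_0^J,\ k\ge0}|c_{\beta,k}|^2\,r'^{\,2(|\beta|+k)}\le C^2$$
for the Taylor coefficients $c_{\beta,k}$ of $v^\beta\xi^k$; here $\mathbb N_0=\{0,1,2,\dots\}$. The number $c_{\beta,k}$ does not depend on $J\supset\operatorname{supp}\beta$, and the bound does not depend on $J$. So the same bound holds for the sum over all finitely supported $\beta:\Gamma\to\mathbb N_0$ and all $k$.

**Step 2: only countably many variables occur.** A convergent sum of nonnegative numbers has only countably many nonzero terms, so only countably many $c_{\beta,k}$ are nonzero. Let $\Gamma_0$ be the union of the corresponding finite sets $\operatorname{supp}\beta$; it is countable. If $\gamma\notin\Gamma_0$, then $\partial G/\partial v_\gamma=0$ at all $(v,\xi)$ with $v$ finitely supported, since the power series there does not contain $v_\gamma$. Finitely supported $v$ are dense, so $\partial G/\partial v_\gamma=0$ on the ball by continuity. By the identity theorem on the connected $\Omega$, $\partial g/\partial y_\gamma\equiv0$. $\square$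

**Lemma 8.** Let $\omega\in\tilde\Delta$ lie over $(y,\eta)$ with $\eta\ne0$. Then $\omega,\sigma\omega\in\Omega$ and $g(\omega)=g(\sigma\omega)$ for all $g\in H(\Omega)$.

*Proof.* Only points over $\eta=0$ were removed, so $\omega,\sigma\omega\in\Omega$. Take $\Gamma_0$ for $g$ as in Lemma 7 and $\gamma\in\Gamma\setminus\Gamma_0$, which exists since $\Gamma$ is uncountable. The lifted monodromy loop of Step 4 in the coordinate $y_\gamma$ joins $\omega$ to $\sigma\omega$. It stays in $\Omega$, since $\eta\ne0$ is constant on it. Along it the derivative of $g$ is $y_\gamma'(t)\,\partial g/\partial y_\gamma=0$, so $g$ is constant. $\square$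

**Proposition 9.** For every admissible covering $\mathcal B$ of $\Omega$, $\Omega$ is neither $A_{\mathcal B}$-separated nor $A_{\mathcal B}$-convex.

*Proof.*

**Separation.** With $\omega$ as in Lemma 8, $\omega\ne\sigma\omega$ and $p(\omega)=p(\sigma\omega)$, but no $g\in H(\Omega)$ separates them.

**Convexity, Step 1: points in the hull.** For $|\eta|\le1$ let $x^+_\eta$ and $x^-_\eta$ be the points of $\tilde\Delta$ over $(0,\eta)$ with an even, resp. odd, number of $\zeta_\gamma=-1$. They depend continuously on $\eta$, since we may use constant families of signs; $x^\pm_0\in S_\pm$, and $x^-_\eta=\sigma x^+_\eta$. The set $\{x^+_\eta:|\eta|\le1\}$ is compact and contained in $\Omega$, so it is contained in some $U\in\mathcal B$. For $0<|\eta|\le1$ and $g\in A_{\mathcal B}$, Lemma 8 gives $|g(x^-_\eta)|=|g(x^+_\eta)|\le\|g\|_U$. So $x^-_\eta\in\hat U_{\mathcal B}$.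

**Convexity, Step 2: these points approach the hole.** Let $\alpha\in\mathrm{cs}(F)$ and $0<|\eta|\le1$. We claim $d^\alpha_\Omega(x^-_\eta)\le|\eta|\,\alpha(0,1)$. Otherwise, for some $r>|\eta|\alpha(0,1)$, a neighborhood of $x^-_\eta$ in $\Omega$ is mapped homeomorphically onto $B_\alpha((0,\eta),r)$. This ball contains $(0,t\eta)$ for $0\le t\le1$, because $\alpha(0,(1-t)\eta)\le|\eta|\alpha(0,1)<r$. So the path $t\mapsto(0,t\eta)$ has a lift in $\Omega$ that equals $x^-_\eta$ at $t=1$. By uniqueness of lifts in $\tilde\Delta$ it is $t\mapsto x^-_{t\eta}$. So $x^-_0\in\Omega$, which contradicts $x^-_0\in S_-$. Letting $\eta\to0$ we get $d^\alpha_\Omega(\hat U_{\mathcal B})=0$ for every $\alpha\in\mathrm{cs}(F)$, so $\Omega$ is not $A_{\mathcal B}$-convex. $\square$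

## 8. A square root of $\Phi(\eta x)$ on the pull-back

Over $E$ the sheet-detecting function exists. Let
$$\tilde\Delta^*=\{(\omega,a)\in\tilde\Delta\times E:\pi(\omega)=\varphi(a)\}\supset\Omega^* .$$
As in Step 1 of the proof of Lemma 1, $(\omega,a)\mapsto a$ is a local homeomorphism, so "holomorphic on $\tilde\Delta^*$" makes sense. For $\omega=(b,[\zeta])$ and $a=(x,\eta)$ define
$$f(\omega,a)=\prod_\gamma\zeta_\gamma\,e^{h(\eta x_\gamma)/2}.\tag{6}$$
Here $\zeta_\gamma^2=1-\eta\lambda(x_\gamma)=1-\lambda(\eta x_\gamma)$.

**Lemma 10.** $f$ is well defined and holomorphic on $\tilde\Delta^*$. Moreover $f(\sigma\omega,a)=-f(\omega,a)$, $f(\omega,a)^2=\Phi(\eta x)\ne0$, and $f=\pm1$ over $S_\pm$.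

*Proof.*

**Step 1: a good local representative.** Fix $(\omega^0,a^0)\in\tilde\Delta^*$, $a^0=(x^0,\eta^0)$, and put $K=|\eta^0|+1$. Let $J\subset\Gamma$ be finite and nonempty and contain $\{\gamma:K\|x^0_\gamma\|\ge\frac18\}$. Choose $0<\varepsilon\le1$ with $K\varepsilon<\frac18$ and $B_F(\varphi(a^0),\varepsilon)\subset\Delta$. For $a=(x,\eta)\in B_E(a^0,\varepsilon)$, $y=\varphi_0(x)$ and $\gamma\notin J$,
$$|\eta y_\gamma|\le\|\eta x_\gamma\|\le K(\|x^0_\gamma\|+\varepsilon)<\tfrac14 .$$
By (3), every point of $B_F(\varphi(a^0),\varepsilon)$ is $\varphi(a)$ for such an $a$. So, for $\gamma\notin J$, a root family on this ball has $\operatorname{Re}\zeta_\gamma\ne0$ throughout, hence of constant sign. Only finitely many of these signs can be wrong. In a family representing the sheet through $\omega^0$, change $\zeta_\gamma$ to $-\zeta_\gamma$ for the finitely many $\gamma\notin J$ with $\operatorname{Re}\zeta_\gamma<0$, and if their number is odd, change also the sign at one index of $J$. The new family represents the same sheet and has $\operatorname{Re}\zeta_\gamma>0$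 for all $\gamma\notin J$.

**Step 2: convergence and holomorphy.** With this family, $\zeta_\gamma=\exp\frac12\operatorname{Log}(1-\lambda(\eta x_\gamma))$ for $\gamma\notin J$. So by (2)
$$f=\prod_{\gamma\in J}\zeta_\gamma\,e^{h(\eta x_\gamma)/2}\cdot\exp\Big(\frac12\sum_{\gamma\notin J}L(\eta x_\gamma)\Big),\qquad\sum_{\gamma\notin J}|L(\eta x_\gamma)|\le2|\eta|\sum_\gamma\rho(x_\gamma)\le2K\|x\|_X.\tag{7}$$
The product (6) therefore converges for this family. Any other representative of the class differs from it by an even number of signs, which does not change the product. So $f$ is well defined; with an odd number of sign changes we get $f(\sigma\omega,a)=-f(\omega,a)$. In the chart $a\in B_E(a^0,\varepsilon)$ the finitely many factors with $\gamma\in J$ are holomorphic, and the sum is holomorphic by Lemma 2, since on a complex line only countably many $x_\gamma$ are not identically zero. So $f$ is holomorphic.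

**Step 3: the values.** Squaring (6), $f^2=\prod_\gamma(1-\lambda(\eta x_\gamma))e^{h(\eta x_\gamma)}=\prod_\gamma\kappa(\eta x_\gamma)=\Phi(\eta x)$. In (7), the factors with $\gamma\in J$ are nonzero, as $\varphi(a)\in\Delta$, and so is the exponential. So $f\ne0$. If $\eta=0$, then $h(\eta x_\gamma)=h(0)=0$ and $f=\prod_\gamma\zeta_\gamma$, which is $1$ on $S_+$ and $-1$ on $S_-$. $\square$

**The family $\mathcal G$.** On $\Omega^*$ consider $g=(f-1)/\eta$. It is holomorphic where $\eta\ne0$. The points of $\Omega^*$ with $\eta=0$ lie over $S_+$, where $f-1=0$. So by Lemma 3, applied in charts, $g$ is holomorphic on $\Omega^*$. As in Section 4, this is the function that sees the hole $S_-$. Let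
$$\mathcal G=\{\eta,f,g\}\cup\{\lambda(x_\gamma),\ (1-\eta\lambda(x_\gamma))^{-1}:\gamma\in\Gamma\}\cup\{Q_t:t\in[0,1]\},\qquad M=\sup_{G\in\mathcal G}|G| .$$
All members are holomorphic on $\Omega^*$. $M$ is locally bounded: $|\lambda(x_\gamma)|\le\|x\|_X$; $\sup_\gamma|1-\eta\lambda(x_\gamma)|^{-1}=1/\theta(\varphi(a))$ is continuous; $\sup_t|Q_t|$ is locally bounded by Lemma 6; and $\eta,f,g$ are continuous. Also $M\ge1$, because $x$ has countable support, so some $\lambda(x_\gamma)=0$ and $(1-\eta\lambda(x_\gamma))^{-1}=1$.

**Lemma 11.** For all $(\omega,a)\in\Omega^*$,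
$$d^{\|\cdot\|_E}_{\Omega^*}(\omega,a)\ge\frac1{4M(\omega,a)^2}.\tag{8}$$

*Proof.* By Lemma 1 and (3), the left side is $d^{\|\cdot\|_F}_\Omega(\omega)$. Let $a=(x,\eta)$, $m=M(\omega,a)\ge1$, $r=\frac1{4m^2}$, $p(\omega)=(y,\eta)$.

**Step 1: the ball of radius $r$ lies in $\Delta$.** We have $\|y\|,|\eta|,1/\theta(y,\eta)\le m$ and $r\le m$, so
$$r(\|y\|+|\eta|+r)\le3mr=\frac3{4m}<\frac1m\le\theta(y,\eta).$$
By (5), $B=B_F(p(\omega),r)\subset\Delta$. Let $\tilde B$ be the sheet over $B$ through $\omega$. If $\tilde B\cap S_-=\emptyset$, then $\tilde B\subset\Omega$ is an open neighborhood of $\omega$ mapped homeomorphically onto $B$, so $d^{\|\cdot\|_F}_\Omega(\omega)\ge r$ as required.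

**Step 2: what it means to meet the hole.** Suppose $\tilde B\cap S_-\ne\emptyset$. Then $B\cap S\neq\emptyset$, so $|\eta|<r\le\frac1{4m}$. The set $\tilde B\cap\pi^{-1}(S)$ is homeomorphic to the convex set $B\cap S$, hence connected. Since $S_+$ and $S_-$ are disjoint and relatively open in $\pi^{-1}(S)$, it lies entirely in $S_-$. If $\eta=0$, it contains $\omega$; but $\omega\in\Omega$ over $\eta=0$ lies in $S_+$, a contradiction. So $\eta\ne0$.

**Step 3: follow $f$ from the hole to $\omega$.** The points $(y,t\eta)$, $t\in[0,1]$, lie in $B$, since their distance from $(y,\eta)$ is $(1-t)|\eta|<r$. Let $\omega_t\in\tilde B$ lie over $(y,t\eta)$; then $\omega_1=\omega$ and $\omega_0\in S_-$. As $\varphi(x,t\eta)=(y,t\eta)$, the number $f_t=f(\omega_t,(x,t\eta))$ is defined. It is continuous in $t$, and $f_0=-1$. By Lemma 10 and (4),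
$$|f_t-1||f_t+1|=|f_t^2-1|=|\Phi(t\eta x)-1|=|\eta||Q_t(x,\eta)|\le|\eta|m<\tfrac14 .$$
So for each $t$ one of $|f_t+1|<\frac12$, $|f_t-1|<\frac12$ holds, and not both, as $|f_t+1|+|f_t-1|\ge2$. These are open conditions on $t\in[0,1]$ and the first holds at $t=0$; so it holds at $t=1$.

**Step 4: $g$ is too large.** Now $|f_1-1|\ge2-|f_1+1|>\frac32$, and $|g(\omega,a)|=|f_1-1|/|\eta|>\frac32\cdot4m=6m>m=M(\omega,a)$. This contradicts the definition of $M$. $\square$

**Proposition 12.** $\mathcal B^*=\{U\subset\Omega^*\text{ open and nonempty}:\sup_UM<\infty\}$ is an admissible covering of $\Omega^*$, and $\Omega^*$ is $A_{\mathcal B^*}$-convex and $A_{\mathcal B^*}$-separated.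

*Proof.*

**Admissibility.** $\mathcal B^*$ covers $\Omega^*$ because $M$ is locally bounded, and it is closed under finite unions. By (8), $d^{\|\cdot\|_E}_{\Omega^*}(U)\ge1/(4\sup_UM^2)>0$. Moreover $\mathcal G\subset A_{\mathcal B^*}$, since $|G|\le M$ for $G\in\mathcal G$.

**Convexity.** Let $U\in\mathcal B^*$ and $m_U=\sup_UM\ge1$. If $z\in\hat U_{\mathcal B^*}$, then $|G(z)|\le\|G\|_U\le m_U$ for all $G\in\mathcal G$, so $M(z)\le m_U$. By (8), $d^{\|\cdot\|_E}_{\Omega^*}(\hat U_{\mathcal B^*})\ge\frac1{4m_U^2}>\frac1{5m_U^2}>0$.

**Separation.** Let $(\omega,a)\ne(\omega',a)$ be points of $\Omega^*$ over the same $a$. Then $\omega\ne\omega'$ and $\pi(\omega)=\varphi(a)=\pi(\omega')$, so $\omega'=\sigma\omega$. By Lemma 10, $f(\omega',a)=-f(\omega,a)\ne f(\omega,a)$, and $f\in A_{\mathcal B^*}$. $\square$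

Propositions 9 and 12 together prove Theorem A, and the conjecture is false in both its parts. Comparing with Theorem C, we see that this $\varphi$ has no continuous linear right inverse: the good degrees for $y$ can be chosen for each $y$, but not linearly in $y$.

## 9. Larger target spaces and surjections from $\ell^1(I)$

*Proof of Theorem B.* We may write $F=F_0\times F_1$ with $F_0=c_0(\Gamma)\times\mathbb C\cong c_0(\Gamma)$, up to an isomorphism of locally convex spaces. Let $\Omega,p,E,\varphi,\mathcal G,M,f$ be as above, for $F_0$ in place of the earlier $F$. Put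
$$\Omega_1=\Omega\times F_1\ \text{ spread by }p\times\mathrm{id},\qquad E_1=E\times F_1,\qquad\varphi_1=\varphi\times\mathrm{id}.$$
$\Omega_1$ is connected and Hausdorff, and $\varphi_1:E_1\to F$ is a linear continuous open surjection.

**Step 1: $\Omega_1$ has neither property, for any admissible $\mathcal B$.** If $g\in H(\Omega_1)$, then $g(\cdot,0)\in H(\Omega)$. So by Lemma 8, $g(\omega,0)=g(\sigma\omega,0)$ whenever $\omega$ lies over a point with $\eta\ne0$. These two points lie over the same point of $F$, so $\Omega_1$ is not separated. The compact set $\{(x^+_\eta,0):|\eta|\le1\}$ lies in some $U\in\mathcal B$, and $(x^-_\eta,0)\in\hat U_{\mathcal B}$ for $0<|\eta|\le1$. For $\alpha\in\mathrm{cs}(F)$ we claim $d^\alpha_{\Omega_1}(x^-_\eta,0)\le|\eta|\,\alpha(0,1,0)$. Otherwise the path $t\mapsto(0,t\eta,0)$ lies in a ball $B_\alpha((0,\eta,0),r)$ onto which a neighborhood of $(x^-_\eta,0)$ is mapped homeomorphically. It then has a lift in $\Omega_1$ through $(x^-_\eta,0)$ at $t=1$, whose $\Omega$-component is a lift of $(0,t\eta)$, hence equals $x^-_{t\eta}$. This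 gives $x^-_0\in\Omega$, a contradiction. Letting $\eta\to0$, $d^\alpha_{\Omega_1}(\hat U_{\mathcal B})=0$ for all $\alpha\in\mathrm{cs}(F)$.

**Step 2: pull-backs by maps that factor through $\varphi_1$.** Let $\psi:H\to F$ be a linear continuous open surjection of the form $\psi=\varphi_1\circ T$ with $T:H\to E_1$ linear and continuous, and let $\Omega_\psi$ be the pull-back of $\Omega_1$ by $\psi$. Its points are $(\omega,v,b)$ with $\omega\in\Omega$, $v\in F_1$, $b\in H$ and $(p(\omega),v)=\psi(b)$. Define
$$\Theta:\Omega_\psi\to\Omega^*,\qquad\Theta(\omega,v,b)=(\omega,\mathrm{pr}_ETb).$$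
It is well defined, because $\varphi(\mathrm{pr}_ETb)=\mathrm{pr}_{F_0}\varphi_1(Tb)=\mathrm{pr}_{F_0}\psi(b)=p(\omega)$. It is continuous, and in charts it is the continuous linear map $b\mapsto\mathrm{pr}_ETb$, so $G\circ\Theta$ is holomorphic for $G\in\mathcal G$. Hence $M'=M\circ\Theta=\sup_{G\in\mathcal G}|G\circ\Theta|$ is locally bounded, and $M'\ge1$.

Let $\beta(u,v)=\|u\|_{F_0}$, $\beta\in\mathrm{cs}(F)$. If an open $W\ni\omega$ is mapped by $p$ homeomorphically onto $B_{F_0}(p(\omega),r)$, then $W\times F_1$ is mapped homeomorphically onto $B_\beta((p(\omega),v),r)$. So $d^\beta_{\Omega_1}(\omega,v)\ge d_\Omega^{\|\cdot\|}(\omega)$. Using Lemma 1 for $\psi$ with $\alpha=\beta\circ\psi$, $\hat\alpha=\beta$, and then Lemma 1 for $\varphi$ and (8),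
$$d^{\beta\circ\psi}_{\Omega_\psi}(\omega,v,b)=d^\beta_{\Omega_1}(\omega,v)\ge d^{\|\cdot\|}_\Omega(\omega)\ge\frac1{4M'(\omega,v,b)^2}.$$
Let $\mathcal B'$ be the family of nonempty open $U\subset\Omega_\psi$ with $\sup_UM'<\infty$. It is an open covering closed under finite unions, with $d^{\beta\circ\psi}_{\Omega_\psi}(U)\ge1/(4\sup_UM'^2)>0$, so it is admissible, and all $G\circ\Theta$, $G\in\mathcal G$, lie in $A_{\mathcal B'}$. If $z\in\hat U_{\mathcal B'}$, then $|G(\Theta(z))|\le\sup_UM'$ for all $G\in\mathcal G$, so $M'(z)\le\sup_UM'$ and $d^{\beta\circ\psi}_{\Omega_\psi}(\hat U_{\mathcal B'})\ge1/(4\sup_UM'^2)>1/(5\sup_UM'^2)$. So $\Omega_\psi$ is $A_{\mathcal B'}$-convex. Two distinct points of $\Omega_\psi$ over the same $b$ have the same $v$, since $(p(\omega),v)=\psi(b)$. Their $\Omega$-components are distinct and lie over the same point of $F_0$, so they are $\omega$ and $\sigma\omega$. By Lemma 10, $f\circ\Theta$ takes different values at the two points. So $\Omega_\psi$ is $A_{\mathcal B'}$-separated.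

**Step 3: the two assertions.** With $H=E_1$, $T=\mathrm{id}$, $\psi=\varphi_1$, Step 2 gives the first one. Now let $F$ be a Banach space. Then $F_1$ and $E_1$ are Banach spaces. Let $\psi:\ell^1(I)\to F$ be a continuous linear surjection; it is open by the open mapping theorem. As $\varphi_1$ is an open surjection, there are a constant $C$ and $a_i\in E_1$, $i\in I$, with $\varphi_1(a_i)=\psi(e_i)$ and $\|a_i\|\le C\|\psi(e_i)\|\le C\|\psi\|$. So
$$T\Big(\sum_it_ie_i\Big)=\sum_it_ia_i$$
defines a continuous linear map $T:\ell^1(I)\to E_1$ with $\|T\|\le C\|\psi\|$. We have $\varphi_1T=\psi$ on the vectors $e_i$, hence everywhere by linearity and continuity. Step 2 applies to $\psi$, with the same $\Omega_1$. $\square$
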